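# Two disjoint directed paths and logics with finitely many variables

## 1. Two paths out of one vertex: three variables suffice

All structures in these notes are finite. A digraph is a structure with one binary relation $E$ (its arcs), usually with some distinguished vertices named by constants. A *path* is a directed path with pairwise distinct vertices. Two paths are *disjoint* if they have no vertex in common, endpoints included.

**Definition (the logics).** For $k\ge 1$, $L^k_{\infty\omega}$ is the logic whose formulas are built from atomic formulas by negation, conjunctions and disjunctions over arbitrary (possibly infinite) sets of formulas, and quantification, where each formula uses at most $k$ distinct variables, free or bound. A variable may be quantified again and again. Put $L^\omega_{\infty\omega}=\bigcup_k L^k_{\infty\omega}$. The logic $C^k_{\infty\omega}$ is $L^k_{\infty\omega}$ extended by all quantifiers $\exists^{\ge n}x$ ("at least $n$ elements $x$"), still with only $k$ variables, and $C^\omega_{\infty\omega}=\bigcup_kC^k_{\infty\omega}$. Clearly $L^k_{\infty\omega}\subseteq C^k_{\infty\omega}$. A class of finite structures is *definable* in a logic if some sentence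 of that logic holds in exactly the structures of the class.

For example, $\exists^{\ge 3}y\,E(x,y)$ is a $C^2_{\infty\omega}$-formula saying that $x$ has at least three out-neighbors. The power of requantification shows in reachability. Put $\pi_0(x):\ x=r$ and $\pi_{n+1}(x):\ \exists y\,(E(y,x)\wedge\pi_n(y))$, where $\pi_n(y)$ is $\pi_n(x)$ with $x$ and $y$ exchanged. Then $\pi_n(x)$ says that there is a walk of length $n$ from $r$ to $x$. Each $\pi_n$ uses two variables, so $\bigvee_n\pi_n(x)$ is an $L^2_{\infty\omega}$-formula saying that $x$ is reachable from $r$. One path costs two variables.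

Now ask for two paths out of a common vertex $r$. The tool is the fan version of Menger's theorem.

**Fact (Menger, fan version).** Let $G$ be a finite digraph, $r$ a vertex, and $T$ a set of $d$ vertices with $r\notin T$. There are $d$ paths from $r$ to the $d$ vertices of $T$ that pairwise share only $r$ if and only if, for every set $W\not\ni r$ of at most $d-1$ vertices, some element of $T\setminus W$ is reachable from $r$ by a walk avoiding $W$.

**Proposition A.** The class of digraphs with three distinct distinguished vertices $r,a_1,a_2$ that have paths from $r$ to $a_1$ and from $r$ to $a_2$ sharing only $r$ is definable in $L^3_{\infty\omega}$.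

*Proof.* By Menger's theorem with $d=2$, the class is described by: for every $W\not\ni r$ with $|W|\le1$, some $a_i\notin W$ is reachable from $r$ avoiding $W$. The case $W=\emptyset$ follows from any case $W=\{w\}$, and a vertex $w\ne r$ exists, for instance $a_1$. So we only need to speak about single vertices $w\neq r$. Put
$$\pi_0(x):\ x=r,\qquad \pi_{n+1}(x):\ \exists y\,\bigl(\pi_n(y)\wedge E(y,x)\wedge x\ne w\bigr).$$
For $w\ne r$, $\bigvee_n\pi_n(x)$ says that $x$ is reachable from $r$ by a walk avoiding $w$; in particular it implies $x\ne w$. The sentence
$$r\ne a_1\wedge r\neq a_2\wedge a_1\ne a_2\wedge\forall w\Bigl(w=r\ \vee\ \bigvee_{i=1,2}\exists x\bigl(x=a_i\wedge\bigvee_n\pi_n(x)\bigr)\Bigr)$$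
uses the three variables $w,x,y$ and defines the class. $\square$

What changes when the two paths also start at different vertices?

## 2. Two sources, two targets: the class $\mathcal C$

Let $\mathcal C$ be the class of finite digraphs with two distinguished pairs of vertices $(s_1,t_1)$, $(s_2,t_2)$ such that there are disjoint paths from $s_1$ to $t_1$ and from $s_2$ to $t_2$. (The four vertices are named by constants; unary singleton relations would do equally well.)

Separators no longer decide the matter. Take the digraph with arcs
$$s_1\to a,\quad s_2\to b,\quad a\to b,\quad b\to a,\quad a\to t_2,\quad b\to t_1 .$$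
The only path from $s_1$ to $t_1$ is $s_1\,a\,b\,t_1$ and the only path from $s_2$ to $t_2$ is $s_2\,b\,a\,t_2$. They meet, so the digraph is not in $\mathcal C$. Yet $s_1\,a\,t_2$ and $s_2\,b\,t_1$ are disjoint, so after deletion of any one vertex some source still reaches some target. Menger's theorem pairs sources with targets as it likes; with a single source there is nothing to pair, and with two sources the pairing is the whole problem.

Kolaitis and Vardi showed that $\mathcal C$ is not definable in $L^\omega_{\infty\omega}(\exists,\ne)$, the fragment built from atomic formulas and inequalities $x\ne y$ with conjunction, disjunction and existential quantification only. The question, taken from "Finite Models and Finitely Many Variables", is whether $\mathcal C$ is definable in the full logic $L^\omega_{\infty\omega}$, with negation and universal quantification. (The passage prints $L^\omega_{\omega\omega}$; this is read as $L^\omega_{\infty\omega}$, since with $\omega\omega$ the logic would be plain first-order logic and the question trivial.) The answer is no, even with counting.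

**Theorem 1.** For every $k\ge1$ there are finite structures $\mathfrak A\in\mathcal C$ and $\mathfrak B\notin\mathcal C$ satisfying the same $C^k_{\infty\omega}$-sentences, hence the same $L^k_{\infty\omega}$-sentences. So $\mathcal C$ is not definable in $L^\omega_{\infty\omega}$, nor in $C^\omega_{\infty\omega}$.

The second sentence follows from the first: a defining sentence would lie in some $C^k_{\infty\omega}$ and would separate $\mathfrak A$ from $\mathfrak B$. The first sentence is proved in Sections 3–9. Section 10 proves a linear lower bound on the number of variables, and Section 11 decides definability for all fixed path patterns.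

## 3. A contradiction that can be moved: parity systems on cubic graphs

We need two structures that differ globally and look alike locally. Linear systems over $\mathbb F_2=\{0,1\}$, of Cai–Fürer–Immerman type, have this character. Let $H=(V,E)$ be a simple connected cubic graph, let $E(v)$ be the set of the three edges at $v$, and let $t:V\to\mathbb F_2$. Consider the system in unknowns $x_e$, $e\in E$:
$$\sum_{e\in E(v)}x_e=t(v)\qquad(v\in V).\tag{1}$$
For $o\in V$ let $1_o$ be the indicator function of $\{o\}$. With $t=0$ the system is solved by $x=0$. With $t=1_o$ it has no solution: summing all equations, each $x_e$ occurs twice, which gives $0=1$.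

For $F\subseteq E$ put $\partial F(v)=|F\cap E(v)|\bmod 2$, and identify $F$ with its indicator function. The substitution $x\mapsto x+F$ turns solutions for $t$ into solutions for $t+\partial F$. If $F$ is the edge set of a path from $o$ to $v$, then $\partial F=1_o+1_v$. So the unsolvable system $1_o$ is a renaming, $x_e\leftrightarrow x_e+1$ along the path, of the unsolvable system $1_v$; and the latter agrees with the solvable system $0$ everywhere except at $v$. An observer who looks at few places at a time can be kept away from $v$.

We must encode (1) as a disjoint paths problem so that these renamings become isomorphisms. This requirement governs the whole construction. At a vertex $v$, a solution picks one of the four *local solutions* in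
$$T_v=\Bigl\{\tau\in\mathbb F_2^{E(v)}:\ \sum_{e\in E(v)}\tau(e)=t(v)\Bigr\}.$$
The renaming by $F$ acts on them by $\tau\mapsto\tau+F|_{E(v)}$. Write elements of $T_v$ as words of length 3, one letter for each edge at $v$. If $t(v)=0$ then $T_v=\{000,011,101,110\}$, and an $F$ containing just the first two edges at $v$ exchanges $000\leftrightarrow110$ and $011\leftrightarrow101$. So the four local solutions must be treated on an equal footing. By contrast, every renaming keeps each $v$ and each $e$ in its place, so linear orders on $V$ and $E$ may be used freely.

## 4. The switch

The basic gadget is a device through which two paths must pass in one of two ways.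

**Definition (switch).** A switch $X$ has the ten vertices $A,B,C,D,p,q,l_1,l_2,r_1,r_2$ and the arcs of the paths
$$C\to l_2\to p\to A,\qquad B\to q\to l_1\to D,$$
$$C\to r_2\to q\to A,\qquad B\to p\to r_1\to D,$$
together with $l_1\to l_2$ and $r_1\to r_2$: fourteen arcs in all.

The first line of paths is the intended behavior in "state L", the second in "state R". The arc $l_1\to l_2$ is the *left line*; it is free in state R. The arc $r_1\to r_2$ is the *right line*, free in state L. Exchanging $l\leftrightarrow r$, $p\leftrightarrow q$ is an automorphism, the *mirror symmetry*.

Switches will be combined into larger gadgets by two operations, $\mathrm{Ser}$ and $\mathrm{Sym}$, defined in the next two sections.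

**Definition (box).** A *box* $\Omega$ is a switch or a digraph built from switches by $\mathrm{Ser}$ and $\mathrm{Sym}$. It has four *terminals* $A,B,C,D$; inside the box, $B$ and $C$ have no in-arcs, and $A$ and $D$ have no out-arcs. When $\Omega$ is part of an ambient digraph $G$, we always assume that the only arcs of $G$ incident with a vertex of $\Omega$, besides those of $\Omega$, are arcs from outside into $B$ or $C$, arcs from $A$ or $D$ to the outside, and *line arcs*. A line arc enters $l_1$ or $r_1$ of some switch, or leaves $l_2$ or $r_2$ of some switch, or both; an end of it that is not of this form lies outside all boxes.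

For a path $P$ and a vertex $x$ on it, $\mathrm{pred}_P(x)$ and $\mathrm{succ}_P(x)$ are its neighbors on $P$.

**Definition (property (T)).** A box $\Omega$ has (T) if the following holds in every ambient digraph $G$. Let $P_1,P_2$ be disjoint paths of $G$, no endpoint of which lies in $\Omega$, with $A\in P_1$ and $B\in P_2$. Then $C\in P_1$, $D\in P_2$, and $A_X\in P_1$, $B_X\in P_2$ for every switch $X$ of $\Omega$.

**Lemma 1.** Let $P_1,P_2$ be disjoint paths with no endpoints in a switch $X$, and let $A\in P_1$, $B\in P_2$. Then exactly one of these holds:

* *state L*: $P_1$ contains the subpath $C\,l_2\,p\,A$ and $P_2$ contains $B\,q\,l_1\,D$;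
* *state R*: $P_1$ contains $C\,r_2\,q\,A$ and $P_2$ contains $B\,p\,r_1\,D$.

In state L neither path uses a line arc into $l_1$; and if one of the paths uses a line arc into $r_1$, it continues $r_1\to r_2$ and then leaves $r_2$ by a line arc. In state R neither path uses a line arc into $r_1$; and if one of them uses a line arc into $l_1$, it continues $l_1\to l_2$ and then leaves $l_2$ by a line arc. In particular switches have (T).

*Proof.* **Step 1 (forcing the state).** The purpose is to see that the choice of $P_2$ at $B$ determines everything. Since no endpoint lies in $X$, every vertex of $X$ on one of the paths has a predecessor and a successor there. The out-neighbors of $B$ are $p$ and $q$. By mirror symmetry let $\mathrm{succ}_{P_2}(B)=q$.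

1. The in-neighbors of $A$ are $p,q$, and $q\in P_2$, so $\mathrm{pred}_{P_1}(A)=p$.
2. The in-neighbors of $p$ are $B,l_2$, and $B\in P_2$, so $\mathrm{pred}_{P_1}(p)=l_2$.
3. The out-neighbors of $q$ are $A,l_1$, and $A\in P_1$, so $\mathrm{succ}_{P_2}(q)=l_1$.
4. The out-neighbors of $l_1$ are $D,l_2$, and $l_2\in P_1$, so $\mathrm{succ}_{P_2}(l_1)=D$.
5. The in-neighbors of $l_2$ are $C,l_1$, and $l_1\in P_2$, so $\mathrm{pred}_{P_1}(l_2)=C$.

This is state L; the other choice at $B$ gives state R. The states exclude each other because $\mathrm{succ}_{P_2}(B)$ is $q$ in one and $p$ in the other.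

**Step 2 (the lines).** The purpose is to see which line is open in state L. Since $l_1\in P_2$ and $\mathrm{pred}_{P_2}(l_1)=q$, no line arc into $l_1$ is used. Suppose a path uses a line arc into $r_1$. Its next vertex is $D$ or $r_2$. But $D$ lies on $P_2$ with predecessor $l_1$, so the next vertex is $r_2$. From $r_2$ the path goes to $q$ or along a line arc. But $q$ lies on $P_2$ with predecessor $B$, so it takes a line arc. State R is the mirror image. $\square$

So a path that enters a left line proves that the switch is in state R, and a path that enters a right line proves state L.

## 5. Series composition, and the order it leaves behind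

To force the two paths through many switches, one can string boxes in a row.

**Definition (series).** $\mathrm{Ser}(\Omega_1,\dots,\Omega_m)$ is the disjoint union of the boxes with the arcs $D_i\to B_{i+1}$ and $A_{i+1}\to C_i$ added for $1\le i<m$. Its terminals are $A=A_1$, $B=B_1$, $C=C_m$, $D=D_m$.

Inside it, $B_1$ and $C_m$ have no in-arcs and $A_1$ and $D_m$ no out-arcs. If it is placed in an ambient digraph as a box must be, then so is each $\Omega_i$: the added arcs enter some $B_{i+1}$ or $C_i$ and leave some $D_i$ or $A_{i+1}$.

The first thing to try is to follow the Fortune–Hopcroft–Wyllie reduction, which strings switches in a linear order. For each $v$ we would take for each $\tau\in T_v$ a stack $S[v,\tau]$ of switches, and put all stacks in series. This forces the paths through every switch. It fails at one precise point: the renaming $\tau\mapsto\tau+F|_{E(v)}$ must extend to an isomorphism that permutes the stacks, and a series is not invariant under permuting its members. Already in $\mathrm{Ser}(\Omega_0,\Omega_1)$ the vertex $B_0$ has in-degree $0$ and $B_1$ has in-degree $1$, so no automorphism exchanges $B_0$ and $B_1$; the arc $D_0\to B_1$ would go to $D_1\to B_0$,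 which is absent.

The next thing to try is to allow both orders: add new terminals $A,B,C,D$ and, for $\{i,j\}=\{0,1\}$, the arcs $B\to B_i$, $D_i\to B_j$, $D_i\to D$, $C\to C_i$, $A_i\to C_j$, $A_i\to A$. This is symmetric in the two boxes, but it no longer forces anything. Let $P_2$ go $B\to B_0$, through $\Omega_0$ to $D_0$, then to $D$; and let $P_1$ go $C\to C_0$, through $\Omega_0$ to $A_0$, then to $A$. If $\Omega_0,\Omega_1$ are switches, the two paths through $\Omega_0$ can be taken as in state L. Prolong by outside vertices $s_1\to C$, $A\to t_1$, $s_2\to B$, $D\to t_2$. The paths are disjoint and skip $\Omega_1$ entirely, so (T) fails. We need a gadget that is symmetric in its two boxes and still lets neither of them be skipped.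

## 6. The symmetric combiner

Fix the run we want when $\Omega_0$ comes first for $P_2$. With new terminals $A,B,C,D$ and new vertices $u_i,y_i,\kappa_i,\lambda_i$ ($i=0,1$), it is
$$P_2:\quad B\,u_0\,y_0\,[B_0\cdots D_0]\,\lambda_0\,[B_1\cdots D_1]\,y_1\,\kappa_1\,D,\tag{2}$$
$$P_1:\quad C\,\lambda_1\,[C_1\cdots A_1]\,[C_0\cdots A_0]\,\kappa_0\,u_1\,A.\tag{3}$$
The combiner consists of exactly the arcs of this run and of the run with the indices $0,1$ exchanged. Each auxiliary vertex has two uses; for example $y_i$ is the last vertex before $\Omega_i$ if $\Omega_i$ is visited first, and the first vertex after it if $\Omega_i$ is visited second. Each use blocks the other, and this prevents skipping.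

**Definition (symmetric combiner).** $\mathrm{Sym}\{\Omega_0,\Omega_1\}$ has the vertices of $\Omega_0,\Omega_1$, new terminals $A,B,C,D$, new vertices $u_i,y_i,\kappa_i,\lambda_i$, the arcs of the two boxes, and for $i=0,1$, $j=1-i$ the arcs
$$B\to u_i,\quad u_i\to A,\quad u_i\to y_i,\quad y_i\to B_i,\quad y_i\to\kappa_i,\quad D_i\to y_i,\quad D_i\to\lambda_i,$$
$$\lambda_i\to B_j,\quad \lambda_i\to C_i,\quad C\to\lambda_i,\quad A_i\to C_j,\quad A_i\to\kappa_i,\quad \kappa_i\to u_j,\quad \kappa_i\to D.$$

The definition is invariant under exchanging the indices, so it depends only on the unordered pair of boxes. For instance, $\mathrm{Sym}$ of two switches has $20+12=32$ vertices. The terminals $B,C$ have no in-arcs inside, $A,D$ no out-arcs, and $\Omega_0,\Omega_1$ sit inside as boxes must: the new arcs enter them only at $B_i,C_i$ and leave them only at $A_i,D_i$. The in-neighborhoods and out-neighborhoods we need (for $B_i,C_i$ and $A_i,D_i$ these are complete, as those vertices have no in-arcs, respectively out-arcs, inside their boxes) are, with $j=1-i$: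
$$\text{in:}\quad u_i:\{B,\kappa_j\},\ A:\{u_0,u_1\},\ y_i:\{u_i,D_i\},\ B_i:\{y_i,\lambda_j\},\ \kappa_i:\{y_i,A_i\},\ \lambda_i:\{D_i,C\},\ C_i:\{\lambda_i,A_j\},\ D:\{\kappa_0,\kappa_1\};$$
$$\text{out:}\quad B:\{u_0,u_1\},\ u_i:\{A,y_i\},\ y_i:\{B_i,\kappa_i\},\ D_i:\{y_i,\lambda_i\},\ \lambda_i:\{B_j,C_i\},\ C:\{\lambda_0,\lambda_1\},\ A_i:\{C_j,\kappa_i\},\ \kappa_i:\{u_j,D\}.$$

**Lemma 2.** Every box has (T).

*Proof.* We use induction on the construction of the box; switches are Lemma 1. Throughout, $P_1,P_2$ are disjoint paths with no endpoints in the box, $A\in P_1$ and $B\in P_2$. Every vertex of the box on one of the paths therefore has a predecessor and a successor on it.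

**Step 1 (series).** The purpose is to pass (T) along the row. We have $A_1\in P_1$, $B_1\in P_2$. If $A_i\in P_1$ and $B_i\in P_2$, then (T) for $\Omega_i$ gives $C_i\in P_1$, $D_i\in P_2$ and the claim for all switches of $\Omega_i$. For $i<m$ the only out-neighbor of $D_i$ is $B_{i+1}$ and the only in-neighbor of $C_i$ is $A_{i+1}$, so $B_{i+1}\in P_2$ and $A_{i+1}\in P_1$. Continue to $i=m$; then $C=C_m\in P_1$ and $D=D_m\in P_2$.

**Step 2 (combiner).** The purpose is to show that once $P_2$ has chosen at $B$, both paths are forced into the run (2), (3). By index symmetry let $\mathrm{succ}_{P_2}(B)=u_0$. Each line below uses the two-element neighborhoods above and excludes one element.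

1. $\mathrm{pred}_{P_1}(A)=u_1$, as $u_0\in P_2$.
2. $\mathrm{succ}_{P_2}(u_0)=y_0$, as $A\in P_1$.
3. $\mathrm{pred}_{P_1}(u_1)=\kappa_0$, as $B\in P_2$.
4. $\mathrm{pred}_{P_1}(\kappa_0)=A_0$, as $y_0\in P_2$.
5. $\mathrm{succ}_{P_2}(y_0)=B_0$, as $\kappa_0\in P_1$.
6. Now $A_0\in P_1$, $B_0\in P_2$. By (T) for $\Omega_0$: $C_0\in P_1$, $D_0\in P_2$, and the claim holds for all switches of $\Omega_0$.
7. $\mathrm{succ}_{P_2}(D_0)=\lambda_0$, since $\mathrm{pred}_{P_2}(y_0)=u_0\ne D_0$.
8. $\mathrm{pred}_{P_1}(C_0)=A_1$, as $\lambda_0\in P_2$.
9. $\mathrm{succ}_{P_2}(\lambda_0)=B_1$, as $C_0\in P_1$.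
10. Now $A_1\in P_1$, $B_1\in P_2$. By (T) for $\Omega_1$: $C_1\in P_1$, $D_1\in P_2$, and the claim holds for all switches of $\Omega_1$.
11. $\mathrm{pred}_{P_1}(C_1)=\lambda_1$, since $\mathrm{succ}_{P_1}(A_0)=\kappa_0\ne C_1$.
12. $\mathrm{succ}_{P_2}(D_1)=y_1$, as $\lambda_1\in P_1$.
13. $\mathrm{succ}_{P_2}(y_1)=\kappa_1$, since $\mathrm{pred}_{P_2}(B_1)=\lambda_0\ne y_1$.
14. $\mathrm{succ}_{P_2}(\kappa_1)=D$, since $\mathrm{pred}_{P_2}(u_0)=B\neq\kappa_1$. So $D\in P_2$.
15. $\mathrm{pred}_{P_1}(\lambda_1)=C$, as $D_1\in P_2$. So $C\in P_1$. $\square$

Forcing is half of what we need; the other half is that the switches can be set independently.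

**Lemma 3.** Let $\Omega$ be a box and assign to each of its switches a state L or R arbitrarily. Then $\Omega$ contains disjoint paths from $C$ to $A$ and from $B$ to $D$, using no line arcs, which avoid $r_1,r_2$ of every switch of state L and $l_1,l_2$ of every switch of state R.

*Proof.* By induction. For a switch take the two paths of its state in Lemma 1. For $\mathrm{Ser}$ concatenate: $B_1\cdots D_1\,B_2\cdots D_2\cdots D_m$ and $C_m\cdots A_m\,C_{m-1}\cdots A_{m-1}\cdots A_1$, along the added arcs. For $\mathrm{Sym}$ take (2) and (3), filled with the paths given by induction. All arcs needed are present, and the two paths share no auxiliary vertex: (2) uses $u_0,y_0,\lambda_0,y_1,\kappa_1$ and (3) uses $\lambda_1,\kappa_0,u_1$. $\square$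

## 7. The digraphs $D(H,t)$

Let $H=(V,E)$ be a simple connected cubic graph with fixed linear orders $v_1<\dots<v_n$ of $V$ and $e_1<\dots<e_m$ of $E$, and let $t:V\to\mathbb F_2$. Let $\epsilon_v$ be the first edge of $E(v)$. For $\tau\in T_v$ and $e\in E(v)$ let $\tau^{(e)}$ be $\tau$ with the two coordinates other than $e$ changed. Its sum is unchanged, so $\tau^{(e)}\in T_v$, and since exactly two elements of $T_v$ have a given value at $e$,
$$\{\tau,\tau^{(e)}\}=\{\sigma\in T_v:\sigma(e)=\tau(e)\}.\tag{4}$$
For example, if $t(v)=0$, $\tau=011$ and $e$ is the first edge, then $\tau^{(e)}=000$.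

The plan is to stack up switches so that $P_1$ and $P_2$ set them all, and then to send $P_2$ on a route along the lines, which reads off the states and checks (1).

**The stack.** For $v\in V$, $\tau\in T_v$, $e\in E(v)$, $j\in\{1,2\}$ take a switch $X[v,\tau,e,j]$. Let

* $S[v,\tau]=\mathrm{Ser}$ of the six switches $X[v,\tau,e,j]$ in lexicographic order of $(e,j)$;
* $M[v,b]=\mathrm{Sym}\{S[v,\tau]:\tau\in T_v,\ \tau(\epsilon_v)=b\}$ for $b\in\mathbb F_2$;
* $\mathrm{Box}_v=\mathrm{Sym}\{M[v,0],M[v,1]\}$;
* $\Omega=\mathrm{Ser}(\mathrm{Box}_{v_1},\dots,\mathrm{Box}_{v_n})$.

Series are used only over edges, indices $j$ and vertices of $H$, which the renamings fix. The four local solutions are combined symmetrically, in pairs: for $t(v)=0$, $M[v,0]$ combines $000$ and $011$, and $M[v,1]$ combines $101$ and $110$.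

**The route.** There are vertices $c_0,\dots,c_{n+m}$ and $z[e,b]$ ($e\in E$, $b\in\mathbb F_2$), and the following line arcs.

* For $v=v_i$ and each $\tau\in T_v$: an arc from $c_{i-1}$ to $l_1$ of the first switch of $S[v,\tau]$; arcs from $l_2$ of each of its switches to $l_1$ of the next; an arc from $l_2$ of the last one to $c_i$.
* For $e=e_i=\{v,w\}$ with $v<w$ and each $\tau\in T_v$: arcs $c_{n+i-1}\to r_1$ of $X[v,\tau,e,1]$; $r_2$ of $X[v,\tau,e,1]\to r_1$ of $X[v,\tau^{(e)},e,2]$; $r_2$ of $X[v,\tau,e,2]\to z[e,\tau(e)]$.
* For the same $e$ and each $\tau\in T_w$: arcs $z[e,\tau(e)]\to r_1$ of $X[w,\tau,e,1]$; $r_2$ of $X[w,\tau,e,1]\to r_1$ of $X[w,\tau^{(e)},e,2]$; $r_2$ of $X[w,\tau,e,2]\to c_{n+i}$.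

Every $l_1$ and $r_1$ has exactly one incoming line arc, and every $l_2$ and $r_2$ exactly one outgoing line arc; for $X[v,\tau,e,2]$ note that $\tau\mapsto\tau^{(e)}$ is an involution.

**The terminals.** Add vertices $s_1,t_1,s_2$, put $t_2:=c_{n+m}$, and add the arcs $s_1\to C_\Omega$, $A_\Omega\to t_1$, $s_2\to B_\Omega$, $D_\Omega\to c_0$.

The intended reading is that the switches of $S[v,\tau]$ are in state R exactly for the chosen local solution $\tau_v$. Left lines then certify which $\tau$ was chosen, and right lines certify which $\tau$ were not. To learn $\tau_v(e)\neq b$, the route must pass the right lines of *both* $\tau$ with $\tau(e)=b$. The index $j$ makes this possible without ordering the two: one branch tests $\tau$ in copy 1 and $\tau^{(e)}$ in copy 2, the other branch does it the other way round, and the exit to $z[e,b]$ comes only after copy 2. With one copy, entry and exit arcs at both switches would let $P_2$ leave after a single test.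

**Proposition 4.** $D(H,t)\in\mathcal C$ if and only if there is $x\in\mathbb F_2^E$ with $\sum_{e\in E(v)}x_e=t(v)$ for all $v$.

*Proof.* **Step 1 (from a solution to paths).** The purpose is to set the switches according to $x$ and then walk the route. Let $\tau_v=x|_{E(v)}\in T_v$. Give $X[v,\tau,e,j]$ state R if $\tau=\tau_v$ and state L otherwise. Lemma 3 for $\Omega$ gives disjoint paths from $C_\Omega$ to $A_\Omega$ and from $B_\Omega$ to $D_\Omega$. Prolong the first by $s_1$ and $t_1$, start the second at $s_2$, and continue it from $D_\Omega$ to $c_0$.

For $v=v_i$ go from $c_{i-1}$ to $c_i$ along the left lines of the six switches of $S[v,\tau_v]$; these have state R, so the vertices $l_1,l_2$ are free. For $e=e_i=\{v,w\}$, $v<w$, let $b=1+x_e$. Choose any $\tau\in T_v$ with $\tau(e)=b$. Go from $c_{n+i-1}$ along the right lines of $X[v,\tau,e,1]$ and $X[v,\tau^{(e)},e,2]$ to $z[e,\tau^{(e)}(e)]=z[e,b]$. Then choose $\tau'\in T_w$ with $\tau'(e)=b$ and go along the right lines of $X[w,\tau',e,1]$ and $X[w,\tau'^{(e)},e,2]$ to $c_{n+i}$. The local solutions met here have value $b\ne x_e$ at $e$, so they are different from $\tau_v$, respectively $\tau_w$. Hence these switches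 have state L and their $r_1,r_2$ are free. We arrive at $c_{n+m}=t_2$. No vertex is visited twice, since different stages use different lines, and the two paths are disjoint.

**Step 2 (from paths to states).** The purpose is to show that disjoint paths give every switch a state. Let $P_1$ from $s_1$ to $t_1$ and $P_2$ from $s_2$ to $t_2$ be disjoint. The only in-neighbor of $t_1$ is $A_\Omega$ and the only out-neighbor of $s_2$ is $B_\Omega$. So $A_\Omega\in P_1$, $B_\Omega\in P_2$, and no endpoint lies in $\Omega$. By Lemma 2, $D_\Omega\in P_2$, and every switch satisfies the hypotheses of Lemma 1, which gives it a state. The only out-neighbor of $D_\Omega$ is $c_0$, so $c_0\in P_2$.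

**Step 3 (reading the vertices).** The purpose is to extract a local solution $\tau_v$ at each $v$. Suppose $c_{i-1}\in P_2$, where $1\le i\le n$ and $v=v_i$. Then $P_2$ leaves $c_{i-1}$ by a line arc into $l_1$ of the first switch of some $S[v,\tau]$. By Lemma 1 that switch is in state R, and $P_2$ passes its left line and leaves $l_2$ by its only line arc, to the next $l_1$; and so on until $c_i$. Put $\tau_v:=\tau$. All six switches $X[v,\tau_v,e,j]$ are in state R, and $c_i\in P_2$.

**Step 4 (reading the edges).** The purpose is to show that the $\tau_v$ agree on common edges. Suppose $c_{n+i-1}\in P_2$, where $1\le i\le m$ and $e=e_i=\{v,w\}$, $v<w$. Then $P_2$ enters $r_1$ of some $X[v,\tau,e,1]$. By Lemma 1 this switch is in state L, and $P_2$ proceeds to $r_1$ of $X[v,\tau^{(e)},e,2]$, which is then also in state L, and on to $z[e,b]$ with $b=\tau^{(e)}(e)=\tau(e)$. Since all six switches of $\tau_v$ are in state R, $\tau_v\notin\{\tau,\tau^{(e)}\}$, so $\tau_v(e)=1+b$ by (4). From $z[e,b]$ the path enters $r_1$ of some $X[w,\tau',e,1]$ with $\tau'\in T_w$, $\tau'(e)=b$. In the same way this switch and $X[w,\tau'^{(e)},e,2]$ are in state L, so $\tau_w(e)=1+b$, and $P_2$ reaches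 $c_{n+i}$. Put $x_e=1+b$. When all edges have been read, $x|_{E(v)}=\tau_v\in T_v$ for all $v$, so $x$ solves (1). $\square$

**Corollary 5.** $D(H,0)\in\mathcal C$ and $D(H,1_o)\notin\mathcal C$ for every $o\in V$.

*Proof.* By Section 3 the system (1) is solvable for $t=0$ and unsolvable for $t=1_o$. $\square$

For later use we count vertices. Each $v$ contributes $4\cdot3\cdot2=24$ switches with $10$ vertices and three combiners with $12$ new vertices, that is $276$; each $e$ contributes $2$; then there are $n+m+1$ vertices $c_i$, and $s_1,t_1,s_2$. With $m=\frac32n$ the total is
$$276\,n+3n+\tfrac52n+1+3=281.5\,n+4.\tag{5}$$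
For $H=K_4$ this is $1130$. All in- and out-degrees are at most $4$: the vertices $c_i$ have at most four in-arcs and at most four out-arcs, and every other vertex at most two of each.

## 8. Translations by edge sets

The renamings $x\mapsto x+F$ now become isomorphisms. Partition the vertices of $D(H,t)$ into *places*: $U_v=U_v(t(v))$, the vertices of $\mathrm{Box}_v$, for $v\in V$; $U_e=\{z[e,0],z[e,1]\}$ for $e\in E$; and $U_*$, consisting of all $c_i$ and $s_1,t_1,s_2$. Name the auxiliary vertices of $M[v,b]$ by the stacks they belong to, that is by $\tau$; the terminals of $M[v,b]$ by $b$; and the auxiliary vertices of $\mathrm{Box}_v$ by the index $b$ of $M[v,b]$. Then $U_v$ depends on $t$ only through $t(v)$, and after deletion of $U_v$ the digraph does not depend on $t(v)$, because $T_v$ occurs only in names of vertices of $U_v$ and in arcs incident with $U_v$.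

For $F\subseteq E$ define
$$\varphi_F:D(H,t)\to D(H,t+\partial F)$$
as follows. It is the identity on $U_*$. It sends $z[e,b]$ to $z[e,b+F(e)]$, and each vertex of $X[v,\tau,e,j]$ to the corresponding vertex of $X[v,\tau+F|_{E(v)},e,j]$. On the vertices added by combiners it acts on names: $\tau\mapsto\tau+F|_{E(v)}$ for the auxiliary vertices of the $M[v,b]$, $b\mapsto b+F(\epsilon_v)$ for the terminals of $M[v,b]$ and the auxiliary vertices of $\mathrm{Box}_v$, and the terminals of $\mathrm{Box}_v$ are fixed.

**Lemma 6.** $\varphi_F$ is an isomorphism fixing $s_1,t_1,s_2,t_2$. It maps each place to the corresponding place; on $U_v$ it depends only on $F\cap E(v)$, on $U_e$ only on $F(e)$.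

*Proof.* **Step 1 (bijectivity).** The purpose is to see that names go to names. The sum of $\tau+F|_{E(v)}$ is $t(v)+\partial F(v)$, so $\tau\mapsto\tau+F|_{E(v)}$ maps $T_v(t)$ onto $T_v(t+\partial F)$. Hence $\varphi_F$ is well defined, and $\varphi_F:D(H,t+\partial F)\to D(H,t)$ is its inverse. The statements on places and on what $\varphi_F$ depends on are read off the definition, as is the fixing of the constants, which lie in $U_*$.

**Step 2 (arcs inside the stack).** The purpose is to use the symmetry of the combiner. Arcs within a switch are preserved. The order of switches in $S[v,\tau]$ involves only $(e,j)$, so $S[v,\tau]$ is carried isomorphically onto $S[v,\tau+F|_{E(v)}]$, terminals to terminals. If $\tau(\epsilon_v)=b$ then $(\tau+F|_{E(v)})(\epsilon_v)=b+F(\epsilon_v)$, so the two stacks of $M[v,b]$ go to the two stacks of $M[v,b+F(\epsilon_v)]$. Since $\mathrm{Sym}$ depends only on the unordered pair, the arcs added by $\mathrm{Sym}$ go to arcs added by $\mathrm{Sym}$. The same holds for the pair $M[v,0],M[v,1]$ in $\mathrm{Box}_v$. The terminals of $\mathrm{Box}_v$ are fixed, so the arcs between consecutive boxes and those at $s_1,t_1,s_2$ and from $D_\Omega$ to $c_0$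 are preserved.

**Step 3 (line arcs).** The purpose is to check the route. The line arcs at $v$ were introduced for all $\tau\in T_v$ alike and involve only $(e,j)$ otherwise, so they are preserved. For the line arcs at $e$, use that
$$(\tau+F|_{E(v)})^{(e)}=\tau^{(e)}+F|_{E(v)},\qquad (\tau+F|_{E(v)})(e)=\tau(e)+F(e).$$
The first identity shows that the arcs from copy 1 to copy 2 are preserved, the second those at $z[e,\cdot]$; the arcs at $c_{n+i-1}$ and $c_{n+i}$ exist for all $\tau$. Since $\varphi_F$ and its inverse both preserve arcs, $\varphi_F$ is an isomorphism. $\square$

## 9. Havens, $C^k$-equivalence, and the proof of Theorem 1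

The contradiction must be kept away from at most $k$ places that are being looked at. A haven says where to keep it.

**Definition (haven).** A *$k$-haven* of $H$ is a map $\beta$ assigning to each $S\subseteq V\cup E$ with $|S|\le k$ the (nonempty) vertex set of a connected component of $H-S$, such that $S\subseteq S'$ implies $\beta(S')\subseteq\beta(S)$.

For example, $K_4$ has a $2$-haven. Deleting two vertices leaves an edge; deleting a vertex and an edge leaves a triangle or a path on three vertices; deleting at most two edges leaves a connected graph, since every cut of $K_4$ has at least three edges. So $H-S$ is connected for $|S|\le2$, and $\beta(S)=V\setminus S$ is monotone.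

**Proposition 7.** If $H$ has a $k$-haven $\beta$, then $\mathfrak A=D(H,0)$ and $\mathfrak B=D(H,1_o)$ satisfy the same $C^k_{\infty\omega}$-sentences.

So $D(K_4,0)$ and $D(K_4,1_o)$ already agree on all $C^2_{\infty\omega}$-sentences.

*Proof.* For $I\subseteq\{1,\dots,k\}$ consider pairs of maps $\alpha:I\to\mathfrak A$, $\alpha':I\to\mathfrak B$, thought of as values of the variables $x_i$, $i\in I$. Let $S$ be the set of all $p\in V\cup E$ such that some $\alpha(i)$ lies in $U_p$; thus $|S|\le|I|\leq k$. Call the pair *good* if there are $v\in\beta(S)$ and $F\subseteq E$ with
$$\partial F=1_o+1_v\qquad\text{and}\qquad\alpha'(i)=\varphi_F(\alpha(i))\ \text{ for all }i\in I.\tag{6}$$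
Here $\varphi_F:D(H,1_v)\to D(H,1_o)$. This makes sense: since $v\notin S$, every $\alpha(i)$ lies outside $U_v$, and off $U_v$ the digraphs $D(H,0)$ and $D(H,1_v)$ coincide.

**Step 1 (good pairs preserve atomic formulas).** The purpose is to start the induction on formulas. $\varphi_F$ is an isomorphism $D(H,1_v)\to\mathfrak B$ fixing the constants, and $\mathfrak A$ and $D(H,1_v)$ have the same induced substructure off $U_v$, which contains the constants and all $\alpha(i)$. So a good pair is a partial isomorphism, constants included.

**Step 2 (restriction and the empty pair).** The purpose is to be able to forget variables and to have somewhere to begin. If $(\alpha,\alpha')$ is good and we restrict to a smaller domain, $S$ shrinks to some $S_0\subseteq S$, and $v\in\beta(S)\subseteq\beta(S_0)$ with the same $F$ shows that the restriction is good. The empty pair is good: take $v\in\beta(\emptyset)$ and $F$ the edge set of a path from $o$ to $v$ in the connected graph $H$.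

**Step 3 (extension by a bijection).** The purpose is to handle all choices of a new element at once, which is what counting quantifiers need. Let $(\alpha,\alpha')$ be good with domain $I$ and witnesses $v,F$, let $z\notin I$, so $|I|\le k-1$. We claim there is a bijection $f:\mathfrak A\to\mathfrak B$ such that for all $x\in\mathfrak A$ the pair
$$(\alpha\cup\{z\mapsto x\},\ \alpha'\cup\{z\mapsto f(x)\})\tag{7}$$
is good.

For each $p\in V\cup E$ choose $v_p\in\beta(S\cup\{p\})\subseteq\beta(S)$. Since $v$ and $v_p$ both lie in the component $\beta(S)$ of $H-S$, there is a path in $H-S$ from $v$ to $v_p$. Let $F_p$ be the symmetric difference of $F$ and its edge set. Then $\partial F_p=1_o+1_v+1_v+1_{v_p}=1_o+1_{v_p}$. Let $f=\varphi_{F_p}$ on $U_p$ for each $p$, and the identity on $U_*$. If $p\in V$ then $v_p\ne p$, so $U_p$ is the same set in $D(H,0)$ and in $D(H,1_{v_p})$, and $\varphi_{F_p}$ maps it onto the place $U_p$ of $\mathfrak B$. By Lemma 6, $f$ maps each place of $\mathfrak A$ bijectively onto the corresponding place of $\mathfrak B$, so $f$ is a bijection.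

If $x\in U_*$, then $S$ does not change, $\varphi_F(x)=x=f(x)$, and (7) is good with $v,F$. If $x\in U_p$, the new set of places is $S\cup\{p\}$, and we claim that (7) is good with $v_p,F_p$. For $z$ this holds by definition of $f$. For $i\in I$ with $\alpha(i)\in U_*$, both $\varphi_F$ and $\varphi_{F_p}$ fix $\alpha(i)$. For $i\in I$ with $\alpha(i)\in U_q$, $q\in S$, the path from $v$ to $v_p$ lies in $H-S$. So it does not use the edge $q$ if $q\in E$, nor any edge at $q$ if $q\in V$; that is, $F_p(q)=F(q)$, respectively $F_p\cap E(q)=F\cap E(q)$. By Lemma 6, $\varphi_{F_p}(\alpha(i))=\varphi_F(\alpha(i))=\alpha'(i)$.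

**Step 4 (induction on formulas).** The purpose is to conclude. We show for every formula $\theta$ of $C^k_{\infty\omega}$ over the variables $x_1,\dots,x_k$ and every good pair whose domain contains the indices of the free variables of $\theta$ that $\mathfrak A\models\theta[\alpha]\iff\mathfrak B\models\theta[\alpha']$. Atomic formulas are Step 1. Negations and arbitrary conjunctions and disjunctions are immediate. Ordinary $\exists$ is $\exists^{\ge1}$ and $\forall$ is $\neg\exists\neg$, so let the formula be $\exists^{\ge n}x_z\,\theta$. Restrict the pair to its domain minus $z$ by Step 2, which does not affect the truth of the formula, and take $f$ from Step 3. By induction, applied to the good pairs (7), $x$ satisfies $\theta$ in $\mathfrak A$ (with the restricted $\alpha$) if and only if $f(x)$ satisfies $\theta$ in $\mathfrak B$. Since $f$ is a bijection, both sides have equally many witnesses. Applying the result to the empty pair proves the proposition. $\square$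

**Remark 8.** The proof uses about $U_*$ only that the maps $\varphi_F$ are isomorphisms fixing $U_*$ pointwise, and that off $U_v$ the digraph does not depend on $t(v)$. Both survive if all digraphs $D(H,t)$ are changed in the same way within $U_*$: adding new vertices to $U_*$, adding arcs between vertices of $U_*$, identifying vertices of $U_*$, or distinguishing other vertices of $U_*$. Proposition 7 holds for the changed digraphs with the same proof.

It remains to find graphs with large havens.

**Lemma 9.** For $k\ge1$ let $N=k+4$ and let $H_N$ have the vertices $(i,j)$, $i\ne j$ in $\{1,\dots,N\}$. *Row* $i$ is the cycle through the $N-1$ vertices $(i,j)$ in increasing cyclic order of $j$; the *cross edges* are $\{(i,j),(j,i)\}$. Then $H_N$ is simple, cubic and connected, and has a $k$-haven.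

*Proof.* **Step 1 (the graph).** The purpose is to check that $H_N$ may serve as $H$. As $N-1\ge3$, rows are genuine cycles; each vertex has two row edges and one cross edge, and cross edges join different rows. So $H_N$ is simple and cubic. Any two rows are joined by a cross edge, so it is connected.

**Step 2 (a distinguished component).** The purpose is to define $\beta$. Let $|S|\le k$, with $a$ elements of $S$ being vertices or row edges and $c$ elements cross edges, $a+c\le k$. Call a row *untouched* by $S$ if it contains no vertex and no row edge from $S$. Each vertex or row edge lies in one row, so the number $\mu$ of untouched rows is at least $N-a\ge4$. Any two untouched rows are joined by a cross edge with both ends outside $S$, and at most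
$$c\le k-a=N-4-a<N-a-1\le\mu-1$$
of these cross edges lie in $S$. A cut of the complete graph $K_\mu$ with sides of sizes $i$ and $\mu-i$ has $i(\mu-i)\ge\mu-1$ edges, so $K_\mu$ minus fewer than $\mu-1$ edges is connected. Hence all untouched rows lie in one component of $H_N-S$. Let $\beta(S)$ be its vertex set.

**Step 3 (monotonicity).** The purpose is to check the haven condition. Let $S\subseteq S'$. A row untouched by $S'$ is untouched by $S$, so $\beta(S')$ and $\beta(S)$ have a row in common. Moreover $\beta(S')$ is connected in $H_N-S'$, hence in $H_N-S$. So $\beta(S')\subseteq\beta(S)$. $\square$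

*Proof of Theorem 1.* Given $k$, take $H=H_{k+4}$ and any $o\in V$. Put $\mathfrak A=D(H,0)$ and $\mathfrak B=D(H,1_o)$. By Corollary 5, $\mathfrak A\in\mathcal C$ and $\mathfrak B\notin\mathcal C$. By Lemma 9 and Proposition 7, they satisfy the same $C^k_{\infty\omega}$-sentences. $\square$

## 10. Linearly many variables, with bounded degree

The graphs $H_{k+4}$ have on the order of $k^2$ vertices. With expanding graphs in their place the number of variables becomes proportional to the size of the structures.

**Theorem 2.** There are $\varepsilon>0$, $N_0$ such that for every $N\ge N_0$ there are structures $\mathfrak A\in\mathcal C$, $\mathfrak B\notin\mathcal C$ with exactly $N$ vertices and all in- and out-degrees $\le4$ that satisfy the same $C^k_{\infty\omega}$-sentences for some $k\ge\varepsilon N$. Conversely, on structures with exactly $N$ vertices, $\mathcal C$ is defined by a first-order sentence with $N$ variables. So the number of variables needed to define $\mathcal C$ on $N$-vertex structures is $\Theta(N)$, both for $L_{\infty\omega}$ and for $C_{\infty\omega}$.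

*Proof.* **Step 1 (the base graphs).** The purpose is to import expansion. There is $h>0$ such that for all sufficiently large even $n$ there is a simple cubic graph $H$ on $n$ vertices in which every nonempty $Y\subseteq V$ with $|Y|\le n/2$ has at least $h|Y|$ edges leaving it (B. Bollobás, *The isoperimetric number of random regular graphs*, European J. Combin. 9 (1988)). Such a graph is connected, since otherwise some component has at most $n/2$ vertices and no edge leaving it. A single vertex has three edges leaving it, so $h\le3$.

**Step 2 (a large component).** The purpose is to define a haven. Let $k<hn/12\le n/4$ and $|S|\le k$. We claim that $H-S$ has a component with more than $n/2$ vertices. Suppose not. $H-S$ has at least $3n/4$ vertices. Then some union $Y$ of components satisfies $n/4\le|Y|\le n/2$: if there is a component with at least $n/4$ vertices, take it; otherwise add components one at a time until the size first reaches $n/4$, when it is still less than $n/2$. An edge leaving $Y$ in $H$ ends in a vertex of $S$, or in another component of $H-S$, and in the latter case the edge itself is in $S$. So every edge leaving $Y$ lies in $S$ or has an endpoint in $S$, and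 there are at most $3|S|\le3k<hn/4\le h|Y|$ of them, a contradiction.

Let $\beta(S)$ be the vertex set of the component with more than $n/2$ vertices; it is unique. If $S\subseteq S'$, then $\beta(S')$ is connected in $H-S$, so it lies in one component of $H-S$; it meets $\beta(S)$, because both have more than $n/2$ vertices. So $\beta(S')\subseteq\beta(S)$, and $\beta$ is a $k$-haven.

**Step 3 (sizes).** The purpose is to hit exactly $N$ vertices. By (5), $D(H,t)$ has $281.5\,n+4$ vertices, and all degrees are at most $4$. Choose $n$ even and maximal with $281.5\,n+4\le N$, and add isolated vertices to $U_*$ until there are exactly $N$ vertices. Isolated vertices do not affect membership in $\mathcal C$, nor, by Remark 8, Proposition 7. Take $k=\lceil hn/12\rceil-1$, so $k<hn/12$. By maximality $281.5(n+2)+4>N$, so $n\ge N/300$ for large $N$. Then $k\ge hn/12-1\ge hN/3600-1\ge\varepsilon N$ with $\varepsilon=h/4000$ for large $N$, and $k\geq 1$. Corollary 5 and Proposition 7 give the first claim.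

**Step 4 (the upper bound).** The purpose is to show that $N$ variables always suffice. On $N$-vertex structures take the disjunction, over the finitely many isomorphism types in $\mathcal C$ with $N$ vertices, of $\exists x_1\dots\exists x_N$ followed by the statement that the $x_i$ are pairwise distinct and satisfy the full atomic diagram of that type, constants included. This is a first-order sentence with $N$ variables.

**Step 5 (the conclusion).** The purpose is to combine the bounds. For $N\ge N_0$, no $C_{\infty\omega}$-sentence with at most $\varepsilon N$ variables defines $\mathcal C$ on $N$-vertex structures, and so no $L_{\infty\omega}$-sentence does; $N$ variables suffice in both logics. $\square$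

## 11. Star patterns and all other patterns

Section 1 and Theorem 1 are two cases of a question about arbitrary patterns of paths. Let $\Pi$ be a finite digraph with at least one arc, loops allowed, no multiple arcs.

**Definition (the class $\mathcal C_\Pi$).** $\mathcal C_\Pi$ is the class of digraphs $G$ with distinct distinguished vertices $g_x$ ($x\in V(\Pi)$) for which there are directed paths (cycles, for loops) from $g_x$ to $g_y$, one for each arc $(x,y)$ of $\Pi$, with no inner vertex distinguished, and such that no vertex is an inner vertex of two of them. Call $\Pi$ a *star* if all arcs have the same tail or all arcs have the same head.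

If $\Pi$ consists of two disjoint arcs, then on structures with distinct constants $\mathcal C_\Pi$ is $\mathcal C$. If $\Pi$ has the arcs $(r,a_1),(r,a_2)$ with $r,a_1,a_2$ distinct and no other vertices, $\mathcal C_\Pi$ is the class of Proposition A. If $\Pi$ is a single loop at $r$, then $G\in\mathcal C_\Pi$ means that $g_r$ lies on a directed cycle, a loop at $g_r$ counting as one.

**Theorem 3.** If $\Pi$ is a star with $d$ arcs, $\mathcal C_\Pi$ is definable in $L^{d+1}_{\infty\omega}$ (constants as constant symbols). If $\Pi$ is not a star, $\mathcal C_\Pi$ is not definable in $C^\omega_{\infty\omega}$, in particular not in $L^\omega_{\infty\omega}$.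

*Proof for stars.* **Step 1 (reduction to a fan).** The purpose is to bring the problem into the form of Menger's theorem. Reversing all arcs of $\Pi$ and of $G$ if necessary (in formulas, exchanging the arguments of $E$), let all arcs have tail $r$: they are $(r,x_1),\dots,(r,x_d)$ with distinct $x_i$. Let $Y$ be the set of the $g_y$ with $y$ isolated in $\Pi$, that is, in no arc, and delete $Y$ from $G$. If $(r,r)\in\Pi$, add a new vertex $\hat r$ with an arc $z\to\hat r$ for each arc $z\to g_r$, including $z=g_r$ if there is a loop at $g_r$. Call the result $G'$. Let $T$ consist of the $g_{x_i}$ with $x_i\ne r$, and of $\hat r$ if $(r,r)\in\Pi$. Then $|T|=d$ and $g_r\notin T$.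

We claim that, for $G$ with distinct distinguished vertices, $G\in\mathcal C_\Pi$ if and only if $G'$ has $d$ paths from $g_r$ to the $d$ vertices of $T$ that are pairwise disjoint except at $g_r$. Given paths as in the definition of $\mathcal C_\Pi$, redirect the last arc of the cycle at $g_r$, if there is one, to $\hat r$. All inner vertices are undistinguished, so the paths avoid $Y$ and contain no target as an inner vertex, and no inner vertices are shared; so the paths meet only in $g_r$. Conversely let $d$ such paths be given. Each target is the end of one of them, so no target is an inner vertex of any of them, and neither is $g_r$. The distinguished vertices left in $G'$ are $g_r$ and the $g_{x_i}$, so inner vertices are undistinguished; $\hat r$ has no out-arcs. Redirecting the last arc of the path ending in $\hat r$ to $g_r$ gives a cycle, and we have the paths required by $\mathcal C_\Pi$.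

By Menger's theorem, the fan exists if and only if for every set $W\not\ni g_r$ of at most $d-1$ vertices of $G'$, some element of $T\setminus W$ is reachable from $g_r$ by a walk avoiding $W$.

**Step 2 (the sentence).** The purpose is to express this with $d+1$ variables, in $G$ itself. First consider sets $W=\{w_1,\dots,w_{d-1}\}\subseteq V(G)\setminus\{g_r\}$, repetitions allowed. Put
$$\pi_0(x):\ x=g_r,\qquad\pi_{n+1}(x):\ \exists y\,\bigl(\pi_n(y)\wedge E(y,x)\wedge x\notin W\cup Y\bigr),$$
where $x\notin W\cup Y$ abbreviates a conjunction of inequalities with the $w_i$ and the constants in $Y$. Then $\bigvee_n\pi_n(x)$ says that $x$ is reachable from $g_r$ by a walk avoiding $W\cup Y$. It uses the $d-1$ parameters and the two further variables $x,y$. That some element of $T\setminus W$ is reached is the disjunction of the formulas $\exists x(x=g_{x_i}\wedge\bigvee_n\pi_n(x))$ for $x_i\ne r$ and, if $(r,r)\in\Pi$, of $\exists x(\bigvee_n\pi_n(x)\wedge E(x,g_r))$, the latter saying that $\hat r$ is reached. Quantify universally over all $w_1,\dots,w_{d-1}\ne g_r$.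

This covers every set $W\not\ni g_r$ of at most $d-1$ vertices of $G'$ that does not contain $\hat r$. Elements of $Y$ among the $w_i$ do no harm, as $Y$ is avoided anyway. The empty set needs attention only for $d\ge2$; then some $x_i\ne r$, so there is a vertex $w\ne g_r$, and the condition for $\{w\}$ implies the one for $\emptyset$. For $d=1$ there are no parameters, and the formula is the condition for $W=\emptyset$.

If $(r,r)\in\Pi$, the sets $W=\{\hat r\}\cup W'$ with $|W'|\le d-2$ remain; they do not arise for $d=1$. For them, the condition is that some $g_{x_i}$ with $x_i\ne r$ is reached by a walk avoiding $W'\cup Y$. This is written in the same way with $d-2$ parameters, universally quantified over vertices $\ne g_r$, and without the disjunct for $\hat r$; walks to the $g_{x_i}$ never use $\hat r$. As before, $W'=\emptyset$ is the formula itself when $d=2$ and follows from the one-element sets when $d\geq 3$. The conjunction of these sentences with $g_x\ne g_y$ for all $x\ne y$ in $V(\Pi)$ defines $\mathcal C_\Pi$ and lies in $L^{d+1}_{\infty\omega}$. $\square$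

*Proof for non-stars.* **Step 1 (two independent arcs).** The purpose is to find the two-paths problem inside $\Pi$. We claim that $\Pi$ has arcs $(p_1,q_1),(p_2,q_2)$ with $p_1\ne p_2$ and $q_1\ne q_2$. Suppose instead that any two arcs share their tail or share their head. A single arc is a star, so there are two arcs, and we may assume, reversing all arcs if necessary, that they are $(p,q),(p,q')$ with $q\ne q'$. If an arc $(p'',q'')$ had $p''\ne p$, it would have to share its head with both, giving $q''=q$ and $q''=q'$, a contradiction. So all arcs have tail $p$ and $\Pi$ is a star.

**Step 2 (planting $D(H,t)$ in $\Pi$).** The purpose is to build a digraph $G(t)$ that belongs to $\mathcal C_\Pi$ exactly when $D=D(H,t)\in\mathcal C$. Start from $D$. Let $g_{p_i}=s_i$ and $g_{q_i}=t_i$, identifying $s_i$ with $t_j$ whenever $p_i=q_j$ (here $i=j$ is possible). Since $p_1\ne p_2$ and $q_1\ne q_2$, each vertex so formed comes from at most one $s_i$ and at most one $t_j$. Add distinguished vertices for the remaining $x\in V(\Pi)$. Add an arc $g_x\to g_y$ for every arc $(x,y)$ of $\Pi$ other than the two chosen ones. Note that in $D$ the $s_i$ have no in-arcs, the $t_i$ have no out-arcs,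 and there are no arcs $s_i\to t_j$.

**Step 3 (correctness, forward).** The purpose is to show that $D\in\mathcal C$ implies $G(t)\in\mathcal C_\Pi$. Two disjoint paths from $s_i$ to $t_i$ in $D$ have no inner vertex among $s_1,t_1,s_2,t_2$ and share no inner vertex. In $G(t)$ they become paths, or a cycle where $s_i=t_i$ were identified, from $g_{p_i}$ to $g_{q_i}$ with undistinguished inner vertices. All other arcs of $\Pi$ are served by the added arcs, which have no inner vertices. So $G(t)\in\mathcal C_\Pi$.

**Step 4 (correctness, backward).** The purpose is to show that $G(t)\in\mathcal C_\Pi$ implies $D\in\mathcal C$. Consider the path (or cycle) for $(p_i,q_i)$. An added arc joins two distinguished vertices (or is a loop at one), and inner vertices are undistinguished. So if the path used an added arc, it would consist of this arc alone, which would be an added arc $g_{p_i}\to g_{q_i}$. There is none, as $\Pi$ has no multiple arcs and $(p_i,q_i)$ was left out. So the path uses only arcs of $D$. It leaves $g_{p_i}$ by an out-arc of $s_i$, because if $s_i$ is identified with some $t_j$, the latter has no out-arcs in $D$. Likewise it enters $g_{q_i}$ by an in-arc of $t_i$. Since there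 are no arcs $s_i\to t_j$, it has inner vertices, and they are vertices of $D$ other than $s_1,t_1,s_2,t_2$. So it comes from a path of $D$ from $s_i$ to $t_i$. The two resulting paths share no inner vertex, and their four ends are distinct in $D$; so they are disjoint, and $D\in\mathcal C$.

**Step 5 (equivalence).** The purpose is to transfer indistinguishability. By Corollary 5, $G(0)\in\mathcal C_\Pi$ and $G(1_o)\notin\mathcal C_\Pi$. The passage from $D(H,t)$ to $G(t)$ only identifies vertices of $U_*$, adds vertices to $U_*$, adds arcs between vertices of $U_*$, and distinguishes vertices of $U_*$, in the same way for all $t$. By Remark 8, if $H$ has a $k$-haven, then $G(0)$ and $G(1_o)$ satisfy the same $C^k_{\infty\omega}$-sentences. By Lemma 9 there is such an $H$ for every $k$. So no sentence of $C^\omega_{\infty\omega}$ defines $\mathcal C_\Pi$. $\square$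

Thus the Fortune–Hopcroft–Wyllie line between stars and non-stars is exactly the line between definability and non-definability in $L^\omega_{\infty\omega}$. In particular, for every fixed $k\ge2$ the $k$ disjoint paths problem on directed graphs is not definable in $L^\omega_{\infty\omega}$, nor in $C^\omega_{\infty\omega}$: if it were, adding the quantifier-free statement that the constants are distinct would define $\mathcal C_\Pi$ for $\Pi$ consisting of $k$ disjoint arcs, which is not a star.
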